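# Counting superabundant numbers: a polynomial bound in $\log x$

## The theorems, and what they say

**Theorem 1.** For a positive integer $n$ let $\sigma(n)=\sum_{d\mid n}d$. Call $n$ superabundant if $\sigma(m)/m<\sigma(n)/n$ for all positive integers $m<n$, and let $S(x)$ be the number of superabundant numbers not exceeding $x$. Then
$$S(x)\ll(\log x)^5\log\log x .$$
Hence $\log S(x)/\log\log x$ is bounded as $x\to\infty$, with $\limsup\le 5$.

**Theorem 2.** In a stronger form,
$$\limsup_{x\to\infty}\frac{\log S(x)}{\log\log x}\le 1+\frac5{12}=\frac{17}{12}.$$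

A superabundant number (SA number, for short) is a record holder for the function $\sigma(n)/n$: it beats everything before it. The theorems say that records are rare. The number of them up to $x$ is at most a fixed power of $\log x$, and by Theorem 2 the power can be taken to be any number larger than $17/12$.

The question comes from the paper "Superabundant Numbers and the Riemann Hypothesis" (http://www.cs.uleth.ca/~akbary/07-0300.pdf): is the ratio $\log S(x)/\log\log x$ bounded? Two results form the background. Alaoglu and Erdős showed that $\log S(x)/(\log\log x)^2$ is bounded, that is, $S(x)\le \exp(C(\log\log x)^2)$. Erdős and Nicolas proved that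
$$\liminf_{x\to\infty}\frac{\log S(x)}{\log\log x}\ge 1+\frac5{48}=\frac{53}{48}.$$
Together with Theorem 2 this gives $\frac{53}{48}\le\liminf\le\limsup\le\frac{17}{12}$, so $\log S(x)\asymp\log\log x$. No claim is made that $17/12$ is sharp.

Throughout, $p$ denotes a prime, $p_1<p_2<\cdots$ are the primes in order, and $A\ll B$ means $|A|\le CB$ with a constant $C$ (depending on a parameter if one is shown as a subscript). The notation $p^a\,\|\,n$ means $p^a\mid n$ and $p^{a+1}\nmid n$. Put $\vartheta(t)=\sum_{p\le t}\log p$ and $\pi(t)=\#\{p\le t\}$. From prime number theory we use only textbook facts of Chebyshev type: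

1. There is an absolute constant $c_0>0$ with $\vartheta(t)\ge c_0t$ for all $t\ge2$.
2. For every real $t\ge1$ there is a prime in $(t,2t]$ (Bertrand's postulate), and the number of primes in $(t,2t]$ tends to infinity with $t$.

## Records by hand, and an additive form of $\sigma(n)/n$

The values of $\sigma(n)/n$ for $n=1,\dots,6$ are $1,\ \frac32,\ \frac43,\ \frac74,\ \frac65,\ 2$. So $1,2,4,6$ are SA, while $3$ and $5$ are not. For $n=7,\dots,11$ the largest value is $\sigma(8)/8=\frac{15}8<2$, so none of these is a record. Then $\sigma(12)/12=\frac{28}{12}=\frac73$ is one. The list begins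
$$1,2,4,6,12,24,36,48,60,120,180,240,360,720,840,1260,1680,2520,5040,10080,\dots$$

Put
$$h(n)=\log\frac{\sigma(n)}n,\qquad D_k(t)=t+t^2+\dots+t^k,\qquad f_k(t)=\log\Bigl(1+\frac1{D_k(t)}\Bigr).$$
The function $\sigma(n)/n$ is multiplicative, and raising the exponent of $p$ from $k-1$ to $k$ multiplies it by
$$\frac{\sigma(p^k)/p^k}{\sigma(p^{k-1})/p^{k-1}}=\frac{1+p+\dots+p^k}{p+\dots+p^k}=1+\frac1{D_k(p)} .$$
Hence, for $n=\prod p^{a_p}$,
$$h(n)=\sum_p\sum_{k\le a_p}f_k(p).\tag{1}$$
For $12=2^2\cdot3$ this says $\frac32\cdot\frac76\cdot\frac43=\frac73$, as it should. So $f_k(p)$ is the profit from buying the $k$-th copy of $p$, and $\log p$ is its price. Clearly $f_k(t)$ is strictly decreasing in $t$ and in $k$: profits diminish. A number $n$ is SA if and only if $h(m)<h(n)$ for all $m<n$.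

## Column coordinates

**Lemma 1.** If $n=\prod p^{a_p}$ is SA, then $a_2\ge a_3\ge a_5\ge\cdots$.

*Proof.* Suppose $p<p'$ and $a_p<a_{p'}$. Exchange the two exponents. The result is $m=n(p/p')^{a_{p'}-a_p}<n$, and by (1)
$$h(m)-h(n)=\sum_{a_p<k\le a_{p'}}\bigl(f_k(p)-f_k(p')\bigr)>0,$$
which contradicts $h(m)<h(n)$. $\square$

So the exponents of an SA number form a partition, and we may read it by columns instead of by rows.

**Definition.** For SA $n$ and $k\ge1$ let $r_k=r_k(n)=\#\{p:\ p^k\mid n\}$.

Then $r_1\ge r_2\ge\cdots$, and $r_k=0$ from some point on. By Lemma 1 the primes with $p^k\mid n$ are exactly the first $r_k$ primes, so $p_i^k\mid n\iff i\le r_k$. Grouping the double sums by $k$ gives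
$$\log n=\sum_k\sum_{i\le r_k}\log p_i,\qquad h(n)=\sum_k\sum_{i\le r_k}f_k(p_i).\tag{2}$$
Conversely, let $(s_k)$ be any nonincreasing, eventually zero sequence of nonnegative integers. Give $p_i$ the exponent $\#\{k:s_k\ge i\}$. Since $(s_k)$ is nonincreasing, $p_i^k$ divides the resulting integer if and only if $i\le s_k$, so (2) holds for it with $s_k$ in place of $r_k$.

Omitting trailing zeros, the first ten SA numbers are:

| $n$ | 1 | 2 | 4 | 6 | 12 | 24 | 36 | 48 | 60 | 120 |
|---|---|---|---|---|---|---|---|---|---|---|
| $(r_k)$ | $()$ | $(1)$ | $(1,1)$ | $(2)$ | $(2,1)$ | $(2,1,1)$ | $(2,2)$ | $(2,1,1,1)$ | $(3,1)$ | $(3,1,1)$ |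

**Definition.** $q=q(n)$ is the least prime not dividing $n$.

For SA $n$ we have $q=p_{r_1+1}$, and all primes dividing $n$ are smaller than $q$. For example, $q(48)=5$ and $q(120)=7$.

## Few coordinates, each of moderate size

How many SA numbers can there be, just from the shape of $(r_k)$? We need to know how many $r_k$ are nonzero.

**Lemma 2.** Let $n$ be SA, $q=q(n)$, and $p^a\,\|\,n$ with $a\ge1$. Then $p^a<q(q+1)$.

*Proof.* The idea is to trade a power of $p$ slightly larger than $q$ for one copy of the missing prime $q$. Let $j\ge1$ satisfy $p^{j-1}<q<p^j$. Such a $j$ exists, because $q>1$ and $q$ is a prime different from $p$, so $q$ is not a power of $p$. If $a\le j-1$, then $p^a\le p^{j-1}<q$ and we are done. Otherwise $m=nq/p^j$ is an integer smaller than $n$, so $h(m)<h(n)$. In passing from $n$ to $m$ we gain the factor $1+1/q$ and replace $p^a$ by $p^{a-j}$. Since $\sigma(p^a)/p^a=\frac{p^{a+1}-1}{p^a(p-1)}$, the inequality $h(m)<h(n)$ reads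
$$1+\frac1q<\frac{\sigma(p^a)/p^a}{\sigma(p^{a-j})/p^{a-j}}=\frac{p^{a+1}-1}{p^{a+1}-p^j}=1+\frac{p^j-1}{p^{a+1}-p^j}.$$
Thus $p^{a+1}-p^j<q(p^j-1)<qp^j$, and
$$p^{a+1}<(q+1)p^j=(q+1)\,p\,p^{j-1}<(q+1)\,p\,q .$$
Divide by $p$. $\square$

For instance, $n=48$ has $q=5$ and $2^4=16<30$.

Now fix $X\ge3$ and put
$$Q:=2+c_0^{-1}\log X .$$
We claim that
$$q(n)\le Q\quad\text{for all SA }n\le X.\tag{3}$$
If $n=1$, then $q=2\le Q$. If $n>1$, then $2\mid n$ by Lemma 1, so $q\ge3$. The product $\prod_{p<q}p$ divides $n$, so fact 1 (with $t=q-1\ge2$) gives $c_0(q-1)\le\vartheta(q-1)\le\log n\le\log X$, which implies (3).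

If $r_k(n)>0$, then $2^k\mid n$ by Lemma 1, so $k\le a_2$, and $2^{a_2}<Q(Q+1)$ by Lemma 2 and (3). Therefore
$$r_k(n)=0\quad\text{for }k>L:=\lfloor\log_2 Q(Q+1)\rfloor .\tag{4}$$
An SA number $n\le X$ is thus given by $L\ll\log\log X$ coordinates (for $X$ large), each an integer in $[0,Q)$, because $r_k$ counts primes below $q\le Q$. Counting all possibilities gives
$$S(X)\le(Q+1)^L,\qquad \log S(X)\ll(\log\log X)^2 .$$
This is a bound of the same shape as the one of Alaoglu and Erdős quoted above. Here the direct count stops: it treats the $L$ coordinates as independent, and about $\log\log X$ independent coordinates with a power of $\log X$ values each is too much by exactly one factor $\log\log X$ in the exponent. To improve it we must use the record property to tie the coordinates together.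

## Midpoints: of rows or of columns?

Here is a natural way to use the record property. Suppose $n<n'$ are SA and all their exponents have equal parity: $a_p\equiv a_p'\pmod 2$ for all $p$. Then $m=\sqrt{nn'}$ is an integer with $m<n'$, so $h(m)<h(n')$. By (1), $h$ is a strictly concave function of each exponent, because $f_k(p)$ decreases in $k$. So $h(m)$ lies above the average of $h(n)$ and $h(n')$ by a definite amount, and this forces $h(n')$ away from $h(n)$. Within one parity class the values of $h$ are therefore separated, and $h\le\log(1+\log X)$ leaves little room.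

The separation is fine. What fails is the number of parity classes. The vector of parities is indexed by the primes below $Q$. By fact 1, $\pi(Q)\ge\vartheta(Q)/\log Q\ge c_0Q/\log Q$, so $2^{\pi(Q)}$ is far larger than any power of $\log X$. Monotonicity of the exponents does cut down the vectors that occur, but the count it gives is $(Q+1)^L$ again, the bound we want to beat.

The way out is to take midpoints in the coordinates $r_k$. There are only $L$ of them, so by (4) at most $2^L\le Q(Q+1)$ parity vectors occur: a power of $\log X$. The midpoint in these coordinates is no longer $\sqrt{nn'}$, but (2) shows that the error goes in the right direction. In each $r_k$ separately, $\log n$ is convex, since its increments $\log p_i$ increase with $i$. And $h(n)$ is concave, since its increments $f_k(p_i)$ decrease with $i$. So the midpoint is too small in size and too large in $h$: exactly what a record holder cannot tolerate.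

Example: $36=(2,2)$ and $1260=2^2\cdot3^2\cdot5\cdot7=(4,2)$ have equal parities. The midpoint is $(3,2)=2^2\cdot3^2\cdot5=180$. Indeed $180^2=32400<45360=36\cdot1260$, and $\frac{\sigma(180)}{180}=\frac{546}{180}>3.03$, while $\frac{\sigma(36)}{36}\cdot\frac{\sigma(1260)}{1260}=\frac{91}{36}\cdot\frac{4368}{1260}<8.77<3^2$.

**Lemma 3 (midpoint lemma).** Let $n<n'$ be SA with $r_k\equiv r_k'\pmod2$ for all $k$, where $r_k=r_k(n)$ and $r_k'=r_k(n')$. If $r_k\ne r_k'$, put $e=|r_k-r_k'|/2\ge1$ and $y=p_{\max(r_k,r_k')}$. Then
$$h(n')-h(n)>\frac{e^2}{2y^{k+1}} .$$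

*Proof.* **Step 1: construct the midpoint and compare sizes.** The numbers $s_j=(r_j+r_j')/2$ are integers by the parity hypothesis. They are nonincreasing and eventually zero, so they are the coordinates of an integer $m$ satisfying (2). For each $j$ write $\rho_j=\min(r_j,r_j')$ and $e_j=|r_j-r_j'|/2$. The three values $r_j,s_j,r_j'$ are, in some order of the outer two, $\rho_j,\ \rho_j+e_j,\ \rho_j+2e_j$. For any sequence $(u_i)$ with partial sums $U(r)=\sum_{i\le r}u_i$,
$$2U(\rho+e)-U(\rho)-U(\rho+2e)=\sum_{i=1}^e\bigl(u_{\rho+i}-u_{\rho+e+i}\bigr).$$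
With $u_i=\log p_i$, formula (2) gives
$$2\log m-\log n-\log n'=\sum_j\sum_{i=1}^{e_j}\bigl(\log p_{\rho_j+i}-\log p_{\rho_j+e_j+i}\bigr)\le0 .$$
So $\log m\le\frac12(\log n+\log n')<\log n'$, that is, $m<n'$.

**Step 2: compare the values of $h$.** This step turns $m<n'$ into a lower bound for the gap. With $u_i=f_j(p_i)$ in the same identity,
$$2h(m)-h(n)-h(n')=\sum_j\Delta_j,\qquad \Delta_j=\sum_{i=1}^{e_j}\bigl(f_j(p_{\rho_j+i})-f_j(p_{\rho_j+e_j+i})\bigr)\ge0 .$$
Since $n'$ is SA and $m<n'$, we have $h(m)<h(n')$. Therefore
$$h(n')-h(n)=2h(n')-h(n)-h(n')>2h(m)-h(n)-h(n')\ge\Delta_k .$$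

**Step 3: bound $\Delta_k$ from below.** This makes the concavity quantitative. Since $f_k=\log(D_k+1)-\log D_k$, we have $|f_k'|=\frac{D_k'}{D_k(D_k+1)}$. For $t\ge2$,
$$tD_k'(t)=\sum_{j=1}^kjt^j\ge D_k(t),\qquad D_k(t)+1=\frac{t^{k+1}-1}{t-1}<t^k\cdot\frac t{t-1}\le2t^k .$$
Hence
$$|f_k'(t)|\ge\frac1{t(D_k(t)+1)}\ge\frac1{2t^{k+1}}.$$
All primes in $\Delta_k$ lie in $[2,y]$, where $|f_k'|\ge1/(2y^{k+1})$, and $p_{\rho_k+e+i}-p_{\rho_k+i}\ge e$ because primes are distinct integers. By the mean value theorem each of the $e$ terms of $\Delta_k$ is at least $e/(2y^{k+1})$. So $\Delta_k\ge e^2/(2y^{k+1})$. $\square$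

Note that the midpoint $m$ need not be SA. We used only $m<n'$.

## Proof of Theorem 1

Let $X\ge3$, with $Q$ and $L$ as above.

**Step 1: count the parity classes.** Put two SA numbers up to $X$ in the same class if $r_k\equiv r_k'\pmod2$ for all $k$. By (4) there are at most $2^L\le Q(Q+1)$ classes.

**Step 2: bound the size of one class, by separating the values of $h$.** Let $n<n'\le X$ be SA in the same class. Some $k$ has $r_k\ne r_k'$. Let $y$ be as in Lemma 3, and let $N\in\{n,n'\}$ be the number with the larger $k$-th coordinate. Then $y^k\mid N$. So Lemma 2 and (3) give $y^k<Q(Q+1)$, and $y<q(N)\le Q$. Lemma 3, with $e\ge1$, gives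
$$h(n')-h(n)>\frac1{2y^{k+1}}>\frac1{2Q^2(Q+1)} .$$
On the other hand $\sigma(n)/n=\sum_{d\mid n}1/d$, so for $n\le X$
$$0\le h(n)\le\log\sum_{d\le n}\frac1d\le\log(1+\log X).$$
List the members of a class in increasing order. Their $h$-values increase by more than $\frac1{2Q^2(Q+1)}$ at each step inside an interval of length $\log(1+\log X)$. So the class has at most $1+2Q^2(Q+1)\log(1+\log X)$ members.

**Step 3: multiply.** We obtain
$$S(X)\le Q(Q+1)\bigl(1+2Q^2(Q+1)\log(1+\log X)\bigr).$$
For $X\ge3$ we have $Q\ll\log X$. Also $\log(1+\log X)\le\log2+\log\log X\ll\log\log X$, because $\log\log X\ge\log\log3>0$. Hence $S(X)\ll(\log X)^5\log\log X$. Taking logarithms, $\log S(X)\le5\log\log X+\log\log\log X+O(1)$, which gives the remaining assertions. $\blacksquare$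

## Where the exponent 5 comes from

Of the five factors $Q$, two pay for the parity classes and three pay for the smallest gap $y^{-(k+1)}$; the factor $\log\log X$ is the range of $h$. Each item can be reduced if we look only at SA numbers in a short multiplicative interval.

- Range of $h$: we shall cut $[1,X]$ into $O(\log X)$ windows. Each window has a parameter $x\ll\log X$, and inside it $h$ varies by less than $1/x$.
- Parity classes: in one window they can be replaced by $x^{o(1)}$ classes.
- Gap: the bound $y^k<q(q+1)$, of size about $x^2$, can be replaced by $y^k\le x^{1+\theta}$ for all but the very small primes $y$.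

The price is one factor $\log X$ for the number of windows: the "$1$" in $1+\frac5{12}$. The "$\frac5{12}$" is the cost inside one window.

## Windows cut out by the best purchases

The aim of this section is to choose the windows so that an SA number in a window is close, prime power by prime power, to the left end of the window.

In the picture of profits and prices, the profit per unit price of the $k$-th copy of $p$ is
$$F(p,k)=\frac{f_k(p)}{\log p},$$
which is strictly decreasing in $p$ and in $k$. Since $f_k(p)<1/D_k(p)\le p^{-k}$, the inequality $F(p,k)\ge\varepsilon$ implies $p^k\le1/(\varepsilon\log2)$. So for each $\varepsilon>0$ only finitely many pairs satisfy it. Hence we can list all pairs as $(\pi_1,k_1),(\pi_2,k_2),\dots$ with $F$ nonincreasing (ties broken arbitrarily), and $F(\pi_i,k_i)\to0$. Put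
$$M_0=1,\qquad M_i=\pi_1\cdots\pi_i,\qquad \mathcal P(n)=\{(p,k):p^k\mid n\}.$$
For fixed $p$ the pairs $(p,1),(p,2),\dots$ appear in this order, so $\mathcal P(M_i)=\{(\pi_j,k_j):j\le i\}$.

Example. The first values are $F(2,1)\approx0.585$, $F(3,1)\approx0.262$, $F(2,2)\approx0.222$, $F(5,1)\approx0.113$, $F(2,3)\approx0.100$, $F(3,2)\approx0.073$, $F(7,1)\approx0.069$. So $M_0,M_1,\dots$ begins $1,2,6,12,60,120,360,2520$.

Fix $i\ge0$ and set
$$\varepsilon=F(\pi_{i+1},k_{i+1}),\qquad W=[M_i,M_{i+1}).$$
These windows $W$ partition the positive integers.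

**Lemma 4.** For every $n\ge1$,
$$h(n)-\varepsilon\log n=h(M_i)-\varepsilon\log M_i-B(n),\tag{5}$$
$$B(n)=\sum_{\substack{(p,k)\in\mathcal P(n)\\F(p,k)<\varepsilon}}(\varepsilon\log p-f_k(p))+\sum_{\substack{(p,k)\notin\mathcal P(n)\\F(p,k)>\varepsilon}}(f_k(p)-\varepsilon\log p),$$
and every term of $B(n)$ is nonnegative, so $B(n)\ge0$.

*Proof.* By (1),
$$h(n)-\varepsilon\log n=\sum_{(p,k)\in\mathcal P(n)}(f_k(p)-\varepsilon\log p),$$
and the summand has the sign of $F(p,k)-\varepsilon$. Every pair with $F>\varepsilon$ comes before $(\pi_{i+1},k_{i+1})$ in the list, so it is in $\mathcal P(M_i)$; and every pair in $\mathcal P(M_i)$ has $F\ge\varepsilon$. Pairs with $F=\varepsilon$ contribute $0$. So for $n=M_i$ the sum equals $\sum_{F(p,k)>\varepsilon}(f_k(p)-\varepsilon\log p)$, over all such pairs. For general $n$ we obtain this same sum, minus the terms with $F>\varepsilon$ that are missing from $\mathcal P(n)$, plus the (negative) terms of $\mathcal P(n)$ with $F<\varepsilon$. This is (5). $\square$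

So $M_i$ maximizes $h(n)-\varepsilon\log n$, and $B(n)$ is the total penalty that $n$ pays for each bad purchase and each missed good one. The point is that an SA number in $W$ has a small budget for penalties. To state it, define $x>1$ by
$$\log\Bigl(1+\frac1x\Bigr)=\varepsilon\log x,\qquad\text{and put }T=\log x .$$
This $x$ exists and is unique, since $\log(1+1/t)/\log t$ decreases from $\infty$ to $0$ on $(1,\infty)$. At a prime $t=p$ that function is $F(p,1)$, so $x$ is the threshold for first powers: $F(p,1)>\varepsilon$ if $p<x$, and $F(p,1)<\varepsilon$ if $p>x$. Since $\varepsilon\le F(\pi_{i+1},1)$, we have $\pi_{i+1}\le x$.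

**Lemma 5.** Let $n$ be an SA number in $W$. Then
$$B(n)<\varepsilon T\le\frac1x,\qquad h(M_i)\le h(n)<h(M_i)+\frac1x .\tag{6}$$

*Proof.* We have $M_i\le n<M_i\pi_{i+1}$, so $\log(n/M_i)<\log\pi_{i+1}\le T$. As $n$ is SA and $M_i\le n$, also $h(n)\ge h(M_i)$. Now (5) gives
$$B(n)=\varepsilon\log(n/M_i)-(h(n)-h(M_i))\le\varepsilon\log(n/M_i)<\varepsilon T=\log\Bigl(1+\frac1x\Bigr)\le\frac1x .$$
Since $B(n)\ge0$, (5) also gives $h(n)\le h(M_i)+\varepsilon\log(n/M_i)<h(M_i)+\frac1x$. $\square$

Example. Take $W=[12,60)$, which contains the SA numbers $12,24,36,48$. The next pair is $(5,1)$, so $\varepsilon=F(5,1)$ and $x=5$, and the budget is $\varepsilon T=\log\frac65\approx0.182$. The number $36$ makes one bad purchase, the pair $(3,2)$, and $B(36)=\varepsilon\log3-\log\frac{13}{12}\approx0.1245-0.0800=0.0444$.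

**The number of windows and the size of $x$.** Suppose $M_i\le X$, where $X\ge3$. Since $M_i\ge2^i$, we have $i\le\log X/\log2$. So at most $1+\log X/\log2$ windows meet $[1,X]$. All primes $p<x$ satisfy $F(p,1)>\varepsilon$, hence divide $M_i$. If $x\ge4$, then $c_0x/2\le\vartheta(x/2)\le\log M_i\le\log X$ by fact 1. So in all cases
$$x\ll\log X\qquad\text{whenever }M_i\le X.\tag{7}$$
As $i\to\infty$ we have $\varepsilon\to0$ and therefore $x\to\infty$.

From here on, fix $0<\theta<\frac1{15}$. "For $x$ large" means for $x\ge x_0(\theta)$, and $n$ is an SA number in $W$.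

## What the small budget forces

The first consequence locates $q(n)$ at the scale $x$.

**Lemma 6.** For $x$ large, $\dfrac x4<q(n)\le4x$.

*Proof.* We use $\log(1+u)\ge\frac u{1+u}$ for $u\ge0$. Suppose $q(n)>4x$. Then every prime $p\in(2x,4x)$ divides $n$, and $F(p,1)<\varepsilon$ since $p>x$. So $(p,1)$ contributes to $B(n)$ the amount
$$\varepsilon\log p-f_1(p)\ge\varepsilon\log x-\log\Bigl(1+\frac1{2x}\Bigr)=\log\frac{1+1/x}{1+1/(2x)}=\log\Bigl(1+\frac1{2x+1}\Bigr)\ge\frac1{2x+2}\ge\frac1{6x}.$$
By fact 2 there are at least $7$ such primes for $x$ large, so $B(n)\ge\frac7{6x}>\frac1x$, contradicting (6).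

Suppose $q(n)\le x/4$. All primes dividing $n$ are below $q(n)$, so no prime $p\in(x/4,x/2)$ divides $n$. For these primes $F(p,1)>\varepsilon$, and the missing pair $(p,1)$ contributes
$$f_1(p)-\varepsilon\log p\ge\log\Bigl(1+\frac2x\Bigr)-\varepsilon\log x=\log\frac{1+2/x}{1+1/x}=\log\Bigl(1+\frac1{x+1}\Bigr)\ge\frac1{x+2}\ge\frac1{4x}.$$
There are at least $5$ such primes for $x$ large, so $B(n)\ge\frac5{4x}>\frac1x$, again a contradiction. $\square$

The second consequence improves Lemma 2 from about $x^2$ to about $x$, except for very small primes. The reason is that an excessive power of one prime $y$ forces, by Lemma 1, excessive powers of many slightly smaller primes, and the budget cannot pay for all of them.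

**Lemma 7.** For $x$ large and all $k$ with $r_k\ge1$ and $y:=p_{r_k(n)}\ge\sqrt T$, we have $y^k\le x^{1+\theta}$.

*Proof.* Suppose $k\log y>(1+\theta)T$. Let $p\in(y^{1-\theta/4},y]$ be prime. As $p\le p_{r_k}$, we have $a_p\ge k$, and
$$k\log p\ge\Bigl(1-\frac\theta4\Bigr)k\log y\ge(1+\theta)\Bigl(1-\frac\theta4\Bigr)T\ge\Bigl(1+\frac\theta2\Bigr)T,$$
because $(1+\theta)(1-\frac\theta4)=1+\frac{3\theta}4-\frac{\theta^2}4$ and $\theta^2\le\theta$. Consider the integers $j\in\bigl((1+\frac\theta4)T/\log p,\ k\bigr]$. For each of them $(p,j)\in\mathcal P(n)$ and $p^j>x^{1+\theta/4}$. Moreover $\varepsilon T=\log(1+\frac1x)\ge\frac1{2x}$, so $\frac12\varepsilon\log p\ge\frac{\log2}{4xT}$. Hence, for $x$ large,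
$$f_j(p)\le p^{-j}<x^{-1-\theta/4}\le\frac{\log2}{4xT}\le\frac12\varepsilon\log p .$$
So $F(p,j)<\varepsilon$, and the pair $(p,j)$ contributes at least $\frac12\varepsilon\log p$ to $B(n)$. The number of such $j$ is at least $k-(1+\frac\theta4)T/\log p$. Altogether the prime $p$ contributes at least
$$\frac12\varepsilon\Bigl(k\log p-\Bigl(1+\frac\theta4\Bigr)T\Bigr)\ge\frac12\varepsilon\cdot\frac\theta4T=\frac{\varepsilon\theta T}8 .$$
Since $y\ge\sqrt T$, for $x$ large we have $y^{1-\theta/4}\le y/2$, and by fact 2 there are more than $8/\theta$ primes in $(y/2,y]$. So $B(n)>\varepsilon T$, contradicting (6). $\square$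

The condition $y\ge\sqrt T$ is there to guarantee more than $8/\theta$ primes just below $y$. The primes below $\sqrt T$ must be treated differently, and we do this by fixing their exponents outright.

## Only $x^{o(1)}$ classes in a window

**Step 1: bound the exponents that will be recorded.** Let $z=\sqrt T$ (with $x$ large, so $z\ge2$), let $p_0$ be the largest prime $\le z$, and let $s=\pi(z)$. By Bertrand's postulate $p_0\ge z/2$. By Lemmas 2 and 6, $p^{a_p}<4x(4x+1)\le20x^2$. So for $x$ large, for all $p$,
$$a_p\le\frac{2T+\log20}{\log2}\le3T,\qquad a_{p_0}\le\frac{2T+\log20}{\frac12\log T-\log2}\le\frac{5T}{\log T},$$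
since $2/\log2<3$ and since the last fraction but one is asymptotic to $4T/\log T$. Put $K=\lfloor5T/\log T\rfloor$, so that $a_{p_0}\le K$.

**Step 2: define the classes and count them.** Put two SA numbers of $W$ in the same class if they have the same exponents $a_p$ for all $p\le z$ and the same parities of $r_k$ for all $k\le K$. There are at most $\sqrt T$ primes up to $z$, so the number of classes is at most
$$(3T+1)^{\sqrt T}\,2^{5T/\log T}=x^{o(1)},$$
because its logarithm is $\sqrt T\log(3T+1)+5\log2\cdot\frac T{\log T}=o(T)$.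

**Step 3: check that Lemmas 3 and 7 apply inside a class.** Let $n,n'$ be in the same class; they share the exponent $a_{p_0}$. If $k>a_{p_0}$, then by Lemma 1 only primes $p<p_0$ can have $a_p\ge k$. So $r_k=\#\{p\le p_0:a_p\ge k\}$ depends only on the class, and $r_k=r_k'$. If $k\le a_{p_0}\le K$, then $r_k\equiv r_k'\pmod2$ by definition. So $r_k\equiv r_k'\pmod2$ for all $k$, and Lemma 3 applies.

Moreover, suppose $r_k\ne r_k'$. Then $k\le a_{p_0}$, so all primes up to $p_0$ occur to at least the $k$-th power in both numbers, and $r_k,r_k'\ge s$. Since they differ, $\max(r_k,r_k')\ge s+1$, and the prime $y$ of Lemma 3 satisfies $y\ge p_{s+1}>\sqrt T$. Lemma 7, applied to whichever of $n,n'$ has the larger $k$-th coordinate, gives $y^k\le x^{1+\theta}$. So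
$$r_k\ne r_k'\ \Longrightarrow\ y^{k+1}\le x^{(1+\theta)(1+1/k)} .\tag{8}$$

## Counting inside one class

**The first coordinate is determined by the others.** Let $n<n'$ be SA in $W$, in the same class, and suppose $r_k=r_k'$ for all $k\ge2$. Then $r_1'>r_1$ by (2), and equal parity gives $r_1'\ge r_1+2$. Hence, by Lemma 6,
$$\frac{n'}n\ge p_{r_1+1}p_{r_1+2}\ge q(n)^2>\frac{x^2}{16}>x$$
for $x>16$. But both numbers lie in $W$, so $n'/n<M_{i+1}/M_i=\pi_{i+1}\le x$. This is a contradiction. So within a class, $r_1$ is determined by $(r_k)_{k\ge2}$.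

**The direct use of the gap, and its cost.** If $n<n'$ are in the same class, then by the above some $k\ge2$ has $r_k\ne r_k'$. Lemma 3 and (8) then give $h(n')-h(n)>\frac12x^{-(1+\theta)3/2}$. All values $h(n)$ lie in an interval of length $1/x$ by (6). So a class has at most $1+2x^{1/2+3\theta/2}$ members, and with $O(\log X)$ windows this leads to the exponent $\frac32$. The argument wastes two things: a difference in $r_k$ with $k\ge3$ forces a larger gap, and a large difference forces a gap that grows like $e^2$. To use both, we divide the range of $h$ into cells shorter than $1/x$ but much longer than the smallest gap, and count the vectors $(r_k)$ inside one cell.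

**Lemma 8.** For $x\ge x_1(\theta)$ the window $W$ contains at most $x^{5/12+3\theta}$ SA numbers.

*Proof.* **Step 1: set up the cells.** Divide $[h(M_i),h(M_i)+\frac1x)$ into $G=\lceil x^{1/3}\rceil$ half-open cells of equal length $\frac1{xG}\le x^{-4/3}$. By (6) every $h(n)$, for $n$ SA in $W$, lies in one of them. Let $n<n'$ be SA in $W$, in the same class, with $h(n),h(n')$ in the same cell. Then $h(n')-h(n)<x^{-4/3}$. If $r_k\ne r_k'$ and $e=|r_k-r_k'|/2$, then Lemma 3 and (8) give
$$e^2<2y^{k+1}x^{-4/3}\le2x^{(1+\theta)(1+1/k)-4/3}.\tag{9}$$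

**Step 2: read off each coordinate.** This step bounds how many values $r_k$ can take within one class and one cell.

- For $k\ge4$ the exponent in (9) is at most $\frac54(1+\theta)-\frac43=-\frac1{12}+\frac54\theta$, which is negative because $\theta<\frac1{15}$. So $e<1$ for $x$ large, which is impossible. Hence $r_k=r_k'$ for all $k\ge4$.
- For $k=3$ the exponent is $\frac43\theta$, so $|r_3-r_3'|=2e<2\sqrt2\,x^{2\theta/3}\le4x^\theta$. Any two values of $r_3$ differ by at most this, so $r_3$ takes at most $1+4x^\theta\le5x^\theta$ values.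
- For $k=2$ the exponent is $\frac32(1+\theta)-\frac43=\frac16+\frac32\theta$, so $|r_2-r_2'|<2\sqrt2\,x^{1/12+3\theta/4}\le4x^{1/12+\theta}$. So $r_2$ takes at most $5x^{1/12+\theta}$ values.
- For $k=1$ we have seen that $r_1$ is determined by $(r_k)_{k\ge2}$.

**Step 3: multiply.** An SA number is determined by its coordinates, so for $x$ large the number of SA numbers in $W$ is at most
$$\underbrace{x^{o(1)}}_{\text{classes}}\cdot\underbrace{\lceil x^{1/3}\rceil}_{\text{cells}}\cdot\underbrace{5x^{\theta}}_{r_3}\cdot\underbrace{5x^{1/12+\theta}}_{r_2}\le x^{5/12+3\theta},$$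
because $\frac13+\frac1{12}=\frac5{12}$ and one factor $x^\theta$ absorbs $x^{o(1)}$ and the constants. $\square$

*Remark on the choice of the cells.* Take cells of length about $x^{-1-g}$ instead, and ignore $\theta$. There are about $x^g$ cells, and the analogue of (9) lets $r_k$ (for $k\ge2$) take about $x^{(1/k-g)/2}$ values if $\frac1k>g$. The exponent is $g+\frac12\sum_{k\ge2}\max(0,\frac1k-g)$. Its slope in $g$ is $1-\frac12\#\{k\ge2:\frac1k>g\}$, which is positive for $g>\frac13$ (away from the corner $g=\frac12$), zero on $(\frac14,\frac13)$ and negative for $g<\frac14$ (away from the corners $g=\frac1k$). So the minimum is the value at $g=\frac13$, namely $\frac13+\frac12\cdot\frac16=\frac5{12}$. This choice is thus the best one for this particular count; it says nothing about the true size of $S(x)$.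

## Summing over the windows: end of the proof of Theorem 2

**Step 1: dispose of the small windows.** Since $x\to\infty$ as $i\to\infty$, only finitely many windows have $x<x_1(\theta)$. Together they contain $O_\theta(1)$ integers.

**Step 2: add up the remaining windows.** At most $1+\log X/\log2$ windows have $M_i\le X$, and these cover $[1,X]$. By (7) all of them satisfy $x\ll\log X$. Lemma 8 gives
$$S(X)\ll_\theta1+\Bigl(1+\frac{\log X}{\log2}\Bigr)(\log X)^{5/12+3\theta}\ll_\theta(\log X)^{1+5/12+3\theta}.$$

**Step 3: let $\theta\to0$.** Taking logarithms and dividing by $\log\log X$,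
$$\limsup_{X\to\infty}\frac{\log S(X)}{\log\log X}\le\frac{17}{12}+3\theta\qquad\text{for every }\theta\in\Bigl(0,\frac1{15}\Bigr).$$
The left side does not depend on $\theta$, so it is at most $\frac{17}{12}$. $\blacksquare$
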